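
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{conjecture}{Conjecture}
\newtheorem{proposition}{Proposition}
\theoremstyle{remark}
\newtheorem{remark}{Remark}

\title{Ultimately complete sum-free sets\\ need not be ultimately periodic}


\begin{abstract}
Cameron's correspondence $\theta$ is a greedy bijection between infinite binary strings and sum-free sets of positive integers. It was conjectured that a string $\sigma$ has only finitely many zeros if and only if $\theta(\sigma)$ is ultimately periodic and ultimately complete. We disprove this by constructing infinitely many explicit sum-free sets $S$ for which $S\cup(S+S)$ contains all large integers but $S$ is not ultimately periodic. In our examples all but three residue classes modulo $168$ are eventually full or empty; on the remaining three, $S$ consists of blocks of exponentially growing length that reproduce themselves through addition. We also show that $S$ has counting function $n/12+O(\log n)$, and that the upper density of its symmetric difference with any ultimately periodic set is at least $1/168$, which is best possible for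 $S$.
\end{abstract}

\section{The question}

For sets $S,T$ of integers (or of elements of an abelian group) write $S+T=\{x+y:x\in S,\ y\in T\}$. A set $S$ of positive integers is \emph{sum-free} if $S\cap(S+S)=\emptyset$, that is, if $x+y=z$ has no solution in $S$, where $x=y$ is allowed.

\subsection*{Cameron's correspondence}
Let $\sigma=\sigma_1\sigma_2\sigma_3\cdots$ be an infinite binary string. Run through $n=1,2,3,\dots$ with a pointer $j$ into $\sigma$, initially $j=1$. If $n$ is the sum of two (not necessarily distinct) elements already placed in $S$, then $n\notin S$ and $\sigma$ is not consulted. Otherwise $n\in S$ if $\sigma_j=1$ and $n\notin S$ if $\sigma_j=0$, and $j$ increases by $1$. The resulting sum-free set is $\theta(\sigma)$.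

Both summands of $n$ are smaller than $n$, so $\sigma$ is consulted at $n$ exactly when $n\notin S+S$. Thus $\sigma$ can be read off from $S$: list the integers $n\ge1$ outside $S+S$ in increasing order and record for each whether it lies in $S$. For every sum-free $S$ this list is infinite, since it contains $S$ if $S$ is infinite and all large integers if $S$ is finite. So every sum-free $S$ yields an infinite string in this way, and $\theta$ maps this string back to $S$. Hence $\theta$ is a bijection from infinite binary strings to sum-free sets. Moreover, the zeros of $\theta^{-1}(S)$ correspond to the positive integers outside $S\cup(S+S)$. Call a sum-free set $S$ \emph{ultimately complete} if every sufficiently large integer lies in $S\cup(S+S)$. We have just seen \cite[Proposition 3.1]{source}: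

\begin{proposition}\label{prop:complete}
A sum-free set $S$ is ultimately complete if and only if $\theta^{-1}(S)$ contains only finitely many zeros.
\end{proposition}

A set $S$ of positive integers is \emph{ultimately periodic} if for some $n_0$ and $m\ge1$ we have $n\in S\iff n+m\in S$ for all $n\ge n_0$; ultimately periodic strings are defined in the same way. Cameron showed that if $\theta(\sigma)$ is ultimately periodic, then so is $\sigma$ (see \cite{source}). The following statement, Conjecture 4.2 of \cite{source}, concerns the other direction for strings that end in an infinite run of ones.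

\begin{conjecture}\label{conj}
A binary string $\sigma$ has only finitely many zeros if and only if $\theta(\sigma)$ is ultimately periodic and ultimately complete.
\end{conjecture}

The ``if'' direction is contained in Proposition~\ref{prop:complete}. By the same proposition, the conjecture is equivalent to the statement that \emph{every ultimately complete sum-free set is ultimately periodic}.

\subsection*{Why one would guess ``yes''}
For $\sigma=111\cdots$ the procedure takes $1$, skips $2=1+1$, takes $3$, skips $4=1+3$, and produces the odd numbers. For $\sigma=0111\cdots$ it rejects $1$, takes $2,3$, skips $4,5,6$, takes $7,8$, skips $9,10,11$, and produces the integers congruent to $2$ or $3$ modulo $5$. More generally, for $k\ge1$ the string $\sigma=0^{k-1}111\cdots$ gives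
\[
S=\{n\ge1:\ n\bmod (3k-1)\in[k,2k-1]\}.
\]
Indeed, the interval $[k,2k-1]+[k,2k-1]=[2k,4k-2]$ represents modulo $3k-1$ exactly the residues outside $[k,2k-1]$, so $S$ is sum-free. Every $n\ge 2k$ outside $S$ lies in some $(3k-1)j+[2k,4k-2]$ with $j\ge 0$ and is therefore in $[k,2k-1]+S$. The integers below $k$ account for the $k-1$ zeros.

In these examples every element of $S+S$ has a summand in the fixed finite set $[k,2k-1]$. This feature always forces periodicity.

\begin{remark}\label{rem:window}
Let $S$ be sum-free and ultimately complete, and suppose that for some finite $T\subset S$ every large element of $S+S$ lies in $T+S$. Then $S$ is ultimately periodic. Indeed, for large $n$ we have $n\in S$ if and only if $n\notin S+S$, if and only if $n-t\notin S$ for all $t\in T$. So with $M=\max T$ ($T\neq\emptyset$, as $S$ is infinite), membership of $n$ is determined by which of $n-M,\dots,n-1$ lie in $S$. There are only $2^M$ possibilities for this window; one of them recurs, and from then on the sequence repeats.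
\end{remark}

So if $S$ is a counterexample, then for every $M$ there are infinitely many $n\in S+S$ that have no representation as a sum of two elements of $S$ with a summand at most $M$. In our construction, membership of certain $n$ is decided by elements near $n/2$. This relates different scales, and it can produce a pattern that repeats when multiplied by a constant rather than when shifted.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every integer $h\ge13$ there is an explicit sum-free set $S=S^{(h)}$ such that every $n>168h$ lies in $S\cup(S+S)$, but $S$ is not ultimately periodic. These sets are pairwise distinct. Hence there are infinitely many binary strings $\sigma=\theta^{-1}(S^{(h)})$ with only finitely many zeros for which $\theta(\sigma)$ is not ultimately periodic, and Conjecture~\ref{conj} is false.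
\end{theorem}

The \emph{upper density} of a set $R$ of positive integers is $\limsup_{n\to\infty}|R\cap[1,n]|/n$; its \emph{natural density} is the limit of the same quotient, if it exists.

\begin{theorem}\label{thm:density}
Let $S=S^{(h)}$ be one of these sets.
\begin{enumerate}
\item $|S\cap[1,n]|=n/12+O(\log n)$.
\item $S\cap(24+168\mathbb Z)$ has no natural density.
\item For every ultimately periodic set $P$, the upper density of the symmetric difference $S\,\triangle\,P$ is at least $1/168$. This constant is sharp for $S$: equality holds for some periodic $P$.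
\end{enumerate}
\end{theorem}

The construction has two layers. Section~\ref{sec:blocks} constructs three sets of integers, made of growing blocks, each of which is, from some point on, the complement of a sumset of another (in one case shifted by $1$). Section~\ref{sec:seven} places them on three residue classes modulo $7$ so that they form a single sum-free set. Sections~\ref{sec:frozen} and~\ref{sec:S} embed a dilate of this set into $S$, all of whose other residue classes modulo $168$ are eventually full or empty, and prove Theorem~\ref{thm:main}. Section~\ref{sec:density} proves Theorem~\ref{thm:density}. From now on intervals are intervals of integers, and implied constants may depend on $h$.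

\section{Blocks that reproduce themselves}\label{sec:blocks}

We look for sets $A,B,C$ of positive integers satisfying, from some point on,
\begin{equation}\label{eq:system}
B=\overline{A+A},\qquad C=\overline{B+B},\qquad A=\overline{C+C+1},
\end{equation}
where the bar denotes the complement and $C+C+1=\{c+c'+1:c,c'\in C\}$. (The $+1$ is a carry, explained in Section~\ref{sec:seven}.) Such systems are known from language equations over a one-letter alphabet; nothing from that theory is used here.

\subsection*{The idea, ignoring bounded errors}
Suppose $A$ contains the number $1$ and a block $[\alpha,2\alpha]$. Then $A+A$ contains approximately $[\alpha,2\alpha]\cup[2\alpha,4\alpha]=[\alpha,4\alpha]$; without the small element the block would only give $[2\alpha,4\alpha]$. If the next block of $A$ starts at $8\alpha$, then $A+A$ misses $[4\alpha,8\alpha]$, and this is a block of $B$. Such a block, together with a small element of $B$, makes $B+B$ cover $[4\alpha,16\alpha]$; the previous block $[\alpha/2,\alpha]$ makes it cover $[\alpha/2,2\alpha]$; so $[2\alpha,4\alpha]$ is left for $C$. Finally, this block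 of $C$ makes $C+C$ cover $[2\alpha,8\alpha]$, and the next one makes it cover $[16\alpha,64\alpha]$. What is left is $[8\alpha,16\alpha]$, and this is the next block of $A$. The pattern reproduces itself after multiplication by $8$ (Figure~\ref{fig:blocks}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=0.6cm]
\foreach \k in {0,1,...,6} \draw[dotted] (\k,-0.6)--(\k,2.6);
\foreach \k in {0,3} {
  \draw[line width=5pt] (\k,2)--(\k+1,2);
  \draw[line width=5pt] (\k+1,1)--(\k+2,1);
  \draw[line width=5pt] (\k+2,0)--(\k+3,0);
}
\node[left] at (-0.3,2) {$A$};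
\node[left] at (-0.3,1) {$C$};
\node[left] at (-0.3,0) {$B$};
\draw[->] (-0.3,-0.6)--(6.5,-0.6);
\foreach \k/\l in {0/\alpha,1/2\alpha,2/4\alpha,3/8\alpha,4/16\alpha,5/32\alpha,6/64\alpha}
  \node[below] at (\k,-0.7) {$\l$};
\end{tikzpicture}
\caption{The blocks of the three sets on a logarithmic scale, up to bounded errors at their ends; the small elements are not shown. The sumset of each set fills the blocks of that set and the octave following each block; the octave left free is occupied by the next set in the cyclic order $A\to B\to C\to A$.}
\label{fig:blocks}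
\end{figure}

\subsection*{The exact end points}
Take the smallest elements of $A,B,C$ to be $1,6,1$. Let a block of $A$ start at $\alpha$, and suppose that the preceding block of $B$ ends at $\alpha$. Adding two elements of this $B$-block gives at most $2\alpha$, so the next block of $C$ starts at $2\alpha+1$. The smallest value of $C+C+1$ that it produces is $1+(2\alpha+1)+1=2\alpha+3$, so the block of $A$ ends at $2\alpha+2$. Then $A+A$ reaches up to $4\alpha+4$ and the next block of $B$ starts at $4\alpha+5$. Adding $6$ to its first element gives $4\alpha+11$, so the block of $C$ ends at $4\alpha+10$. Then $C+C+1$ reaches up to $8\alpha+21$, and the next block of $A$ starts at $8\alpha+22$. Since $1\in A$, the new block of $A$ makes $A+A$ resume at $8\alpha+23$, so the block of $B$ ends at $8\alpha+22$, as we had supposed one step earlier.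

So fix $h\ge13$, let $\alpha_1=h$ and $\alpha_{k+1}=8\alpha_k+22$, and put
\[
I_k=[\alpha_k,\,2\alpha_k+2],\qquad L_k=[2\alpha_k+1,\,4\alpha_k+10],\qquad J_k=[4\alpha_k+5,\,\alpha_{k+1}]\qquad(k\ge1),
\]
\[
A=\{1\}\cup\bigcup_{k\ge1}I_k,\qquad C=\{1\}\cup\bigcup_{k\ge1}L_k,\qquad B=J_0\cup\bigcup_{k\ge1}J_k\quad\text{with }J_0=[6,\alpha_1].
\]

For $h=13$ we have $\alpha_1=13$, $\alpha_2=126$, $\alpha_3=1030$, and the three sets begin
\begin{align*}
A&=\{1\}\cup[13,28]\cup[126,254]\cup\cdots, & A+A&=\{2\}\cup[14,56]\cup[127,508]\cup\cdots,\\
B&=[6,13]\cup[57,126]\cup[509,1030]\cup\cdots, & B+B&=[12,26]\cup[63,252]\cup[515,2060]\cup\cdots,\\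
C&=\{1\}\cup[27,62]\cup[253,514]\cup\cdots, & C+C+1&=\{3\}\cup[29,125]\cup[255,1029]\cup\cdots.
\end{align*}
From $13$ on, each sumset in the right column is the complement of the next set, in the cyclic order $A\to B\to C\to A$, in the left column. The following lemma says that this holds for all $h$.

\begin{lemma}\label{lem:system}
\begin{enumerate}
\item[(a)] For all $q\ge h$: $\;q\in B\iff q\notin A+A$; $\;q\in C\iff q\notin B+B$; $\;q\in A\iff q\notin C+C+1$.
\item[(b)] $B\cap(A+A)=C\cap(B+B)=A\cap(C+C+1)=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}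
We compute the three sumsets and compare their complements in $[h,\infty)$ with $B,C,A$; this gives (a). By (a), the intersections in (b) contain no element $\ge h$, so for (b) it remains to look at the elements below $h$.

\emph{The set $A+A$.} We have $1+1=2$. A sum whose larger term is in $I_k$ lies in $[\alpha_k+1,4\alpha_k+4]$. Conversely, all of this interval is attained:
\[
(1+I_k)\cup(I_k+I_k)=[\alpha_k+1,2\alpha_k+3]\cup[2\alpha_k,4\alpha_k+4]=[\alpha_k+1,4\alpha_k+4].
\]
So $A+A=\{2\}\cup\bigcup_{k\ge1}[\alpha_k+1,4\alpha_k+4]$. Its complement in $[h,\infty)$ is $\{\alpha_1\}\cup\bigcup_{k\ge1}[4\alpha_k+5,\alpha_{k+1}]=B\cap[h,\infty)$. The only element of $A+A$ below $h$ is $2\notin B$.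

\emph{The set $B+B$.} First, $J_0+J_0=[12,2\alpha_1]$. For $k\ge1$, a sum whose larger term is in $J_k$ lies in $[4\alpha_k+11,2\alpha_{k+1}]$. Conversely,
\[
(6+J_k)\cup(J_k+J_k)=[4\alpha_k+11,\alpha_{k+1}+6]\cup[8\alpha_k+10,2\alpha_{k+1}]=[4\alpha_k+11,2\alpha_{k+1}],
\]
because $8\alpha_k+10\le\alpha_{k+1}$. So $B+B=[12,2\alpha_1]\cup\bigcup_{k\ge1}[4\alpha_k+11,2\alpha_{k+1}]$. Since $h\ge12$, no integer in $[h,2\alpha_1]$ is missed, and the complement in $[h,\infty)$ is $\bigcup_{k\ge1}[2\alpha_k+1,4\alpha_k+10]=C\cap[h,\infty)$. The only element of $C$ below $h$ is $1\notin B+B$.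

\emph{The set $C+C+1$.} We have $1+1+1=3$. If the larger of the two elements of $C$ is in $L_k$, the value lies in $[2\alpha_k+3,8\alpha_k+21]$. Conversely,
\[
(1+L_k+1)\cup(L_k+L_k+1)=[2\alpha_k+3,4\alpha_k+12]\cup[4\alpha_k+3,8\alpha_k+21]=[2\alpha_k+3,8\alpha_k+21].
\]
So $C+C+1=\{3\}\cup\bigcup_{k\ge1}[2\alpha_k+3,8\alpha_k+21]$. Since $8\alpha_k+22=\alpha_{k+1}$, its complement in $[h,\infty)$ is $\bigcup_{k\ge1}[\alpha_k,2\alpha_k+2]=A\cap[h,\infty)$. The only element of $A$ below $h$ is $1\notin C+C+1$.
\end{proof}

\section{One sum-free set from three}\label{sec:seven}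

The system \eqref{eq:system} involves three sets and only the sumsets of each with itself. The residues $1,2,4$ modulo $7$ realize exactly this: doubling permutes them cyclically, $1\to2\to4\to1$, while sums of two distinct ones are $3,5,6$. So we place $A,B,C$ on these three classes:
\[
X=\{7q+1:q\in A\}\cup\{7q+2:q\in B\}\cup\{7q+4:q\in C\}.
\]

\begin{lemma}\label{lem:X}
The set $X$ is sum-free. Every $m>7h$ with $m\equiv1,2,4\pmod 7$ lies in $X\cup(X+X)$. The elements of $X$ below $44$ are exactly $8$ and $11$, and $44\in X$.
\end{lemma}

\begin{proof}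
For $i,j,l\in\{1,2,4\}$ the congruence $i+j\equiv l\pmod7$ holds only in the cases $1+1\equiv2$, $2+2\equiv4$, $4+4\equiv1$, and there
\begin{align*}
(7q+1)+(7q'+1)&=7(q+q')+2,\\
(7q+2)+(7q'+2)&=7(q+q')+4,\\
(7q+4)+(7q'+4)&=7(q+q'+1)+1.
\end{align*}
The last line is the reason for the $+1$ in \eqref{eq:system}. A solution of $x+y=z$ in $X$ would therefore give an element of $B\cap(A+A)$, $C\cap(B+B)$ or $A\cap(C+C+1)$, contrary to Lemma~\ref{lem:system}(b). If $m=7q+i>7h$ with $i\in\{1,2,4\}$, then $q\ge h$; by Lemma~\ref{lem:system}(a) either $q$ lies in the set placed on class $i$, so $m\in X$, or $q$ lies in the corresponding sumset, so $m\in X+X$ by the displayed identities. Finally, $1\in A$, $1\in C$ and $6=\min B$ give $8,11,44\in X$; all other elements of $A$, $C$ are at least $13$ and all other elements of $B$ at least $7$, so they give elements of $X$ larger than $44$.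
\end{proof}

\section{Freezing the other residue classes}\label{sec:frozen}

The set $X$ controls only three classes modulo $7$. We now pass to its dilate $24X=\{24m:m\in X\}$, which leaves much room in other residue classes, and look for a set consisting of
\begin{itemize}
\item \emph{moving} classes, three classes modulo $168$ on which the set is $24X$;
\item \emph{frozen} classes, from which we take all large integers;
\item \emph{helpers}, a finite set of integers, one from each of certain classes.
\end{itemize}
Let $U,F,E$ be the sets of moving, frozen and helper classes in the group of residues modulo $168$. A class in $F+(F\cup U\cup E)$ is \emph{entirely} covered from some point on: given a large $n$ in it, subtract a suitable fixed element of our set, and the difference is a large integer in a frozen class. So completeness outside $U$ becomes a finite covering condition. To keep the set sum-free, we require that $F+F$, $F+U$, $F+E$ and $E+U$ avoid $F\cup U$, and that $U+U$ avoids $F$. Sums of two moving elements that land in $U$ are already under control, because $X$ is sum-free. Nothing is required of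 $E+E$, nor of sums landing in $E$: the finite set of helpers can be positioned so that these do no harm. This freedom is why helpers are useful.

\subsection*{The classes}
Let $G=\mathbb Z_7\times\mathbb Z_{24}$ and $\pi(n)=(5n\bmod7,\ n\bmod24)$. This is a surjective homomorphism $\mathbb Z\to G$ with kernel $168\mathbb Z$. The factor $5$ is chosen so that, as $5\cdot24=120\equiv1\pmod7$,
\begin{equation}\label{eq:pi}
\pi(24m)=(m\bmod7,\,0).
\end{equation}
For $T\subset G$ and $s\in\mathbb Z_{24}$ write $T_s=\{x\in\mathbb Z_7:(x,s)\in T\}$, the \emph{fiber} of $T$ over $s$. Let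
\[
Q=\{1,11,17,19\},\qquad Z_0=Q\cup\{3,21\},\qquad Z_1=Z_0+12=(Q+12)\cup\{9,15\},
\]
where $Q+12=\{5,7,13,23\}$. The sets $Z_0,Z_1$ partition the odd residues modulo $24$. We define $U,F,E\subset G$ by their fibers:
\[
\begin{array}{l|ccc}
s & U_s & F_s & E_s\\ \hline
0 & \{1,2,4\} & \emptyset & \emptyset\\
12 & \emptyset & \{3\} & \{0\}\\
\text{even},\ s\ne0,12 & \emptyset & \emptyset & \{2,3,4,5\}\\
s\in Q & \emptyset & \{6\} & \{3\}\\
3 & \emptyset & \{6\} & \{1\}\\
21 & \emptyset & \{6\} & \emptyset\\
s\in Q+12 & \emptyset & \{0\} & \{4\}\\
9,\ 15 & \emptyset & \{0\} & \emptyset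
\end{array}
\]
So $U=\{(1,0),(2,0),(4,0)\}$, and $F$ consists of $(3,12)$ and one element $(x_t,t)$ for each odd $t$, where $x_t=6$ for $t\in Z_0$ and $x_t=0$ for $t\in Z_1$. Thus $|F|=13$, each fiber of $F$ has at most one element, and $E$ and $F$ have no elements over $0$.

The design can be understood as follows. The odd numbers are the model: $F$ takes one class over each odd residue, with first coordinate $6$ or $0$. Over an even $k\ne0,12$ the sums $F+F$ then only have first coordinates $0,5,6$, and $F+U$ has nothing, so helpers are needed. Differences $x_t-x_{t'}$ only take the values $0,1,6$; so a helper over an even residue with first coordinate in $\{2,3,4,5\}$ never moves an odd frozen class to another, and this gives the third row of the table. The element $(3,12)$, the helper $(0,12)$ and the helpers over odd residues fill what is then still missing.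

We shall use the following facts:
\begin{gather}
x_t+x_{t'}\in\{0,5,6\},\qquad x_t-x_{t'}\in\{0,1,6\},\qquad x_{t+12}\ne x_t\qquad(t,t'\text{ odd});\label{eq:x}\\
-Q=\{23,13,7,5\}=Q+12,\qquad\text{hence}\qquad -(Q+12)=12-Q=Q.\label{eq:Q}
\end{gather}

\begin{lemma}\label{lem:group}
\begin{enumerate}
\item[(G1)] $(F+F)\cap(F\cup U)=\emptyset$.
\item[(G2)] $(F+U)\cap(F\cup U)=\emptyset$.
\item[(G3)] $(F+E)\cap(F\cup U)=\emptyset$.
\item[(G4)] $(E+U)\cap(F\cup U)=\emptyset$.
\item[(G5)] $(U+U)\cap F=\emptyset$.
\item[(G6)] Every element of $G\setminus(F\cup U)$ lies in $F+(F\cup U\cup E)$.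
\end{enumerate}
\end{lemma}

\begin{proof}
Over even residues, $F\cup U$ has only the elements $(3,12)$ and $(1,0),(2,0),(4,0)$. Over an odd $t$ it has only $(x_t,t)$. Call the elements $(x_t,t)$ the odd elements of $F$, and in this proof call the elements of $E$ helpers.

\medskip
\noindent\emph{(G1).} A sum of two odd elements lies over an even residue and has first coordinate $0$, $5$ or $6$ by \eqref{eq:x}, so it is neither $(3,12)$ nor in $U$. Next, $(x_t,t)+(3,12)=(x_t+3,t+12)$ lies over an odd residue, and it is in $F$ only if $x_{t+12}-x_t=3$, which contradicts \eqref{eq:x}. Finally $(3,12)+(3,12)=(6,0)\notin F\cup U$.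

\medskip
\noindent\emph{(G2).} Adding an element of $U$ to an element of $F$ does not change the second coordinate, which is nonzero, so the sum is not in $U$. It changes the first coordinate, and $F$ has at most one element in each fiber, so the sum is not in $F$.

\medskip
\noindent\emph{(G3).} We go through the rows of the table for $E$.

\emph{Helpers $(y,s)$ with $s$ even, $s\ne0,12$.} The sum $(x_t,t)+(y,s)$ lies over an odd residue, and it is in $F$ only if $y=x_{t+s}-x_t\in\{0,1,6\}$, but $y\in\{2,3,4,5\}$. The sum $(3,12)+(y,s)$ lies over the even residue $s+12\ne0,12$, where $F\cup U$ is empty.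

\emph{The helper $(0,12)$.} We have $(x_t,t)+(0,12)=(x_t,t+12)\notin F\cup U$, as $x_{t+12}\ne x_t$, and $(3,12)+(0,12)=(3,0)\notin F\cup U$.

\emph{Helpers over odd residues, plus an odd element of $F$.} The sum lies over an even residue, so only sums over $0$ and $12$ matter: to a helper over $t$ we add the odd element of $F$ over $-t$ or over $12-t$.
\begin{itemize}
\item $(3,t)$, $t\in Q$. By \eqref{eq:Q}, $-t\in Q+12\subset Z_1$, and the sum is $(3+0,0)=(3,0)\notin U$. Also $12-t\in Q\subset Z_0$, and the sum is $(3+6,12)=(2,12)\ne(3,12)$.
\item $(4,t)$, $t\in Q+12$. By \eqref{eq:Q}, $-t\in Q\subset Z_0$, and the sum is $(4+6,0)=(3,0)\notin U$. Also $12-t\in Q+12\subset Z_1$, and the sum is $(4,12)\ne(3,12)$.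
\item $(1,3)$. With $(x_{21},21)=(6,21)$ we get $(0,0)\notin U$. With $(x_9,9)=(0,9)$ we get $(1,12)\ne(3,12)$.
\end{itemize}

\emph{Helpers over odd residues, plus $(3,12)$.} The sum lies over an odd residue, so only $F$ must be avoided. For $t\in Q$, $(3,t)+(3,12)=(6,t+12)$, but $x_{t+12}=0$. For $t\in Q+12$, $(4,t)+(3,12)=(0,t+12)$ with $t+12\in Q$, but $x_{t+12}=6$. Finally $(1,3)+(3,12)=(4,15)$, but $x_{15}=0$.

\medskip
\noindent\emph{(G4).} The second coordinate of the helper is unchanged and nonzero, so $U$ is avoided. Over even $s\ne0,12$ there is no element of $F$. The sums $(0,12)+U$ have first coordinates $1,2,4$, not $3$. For $t\in Q$, $(3,t)+U$ has first coordinates $4,5,0$, not $x_t=6$. For $t\in Q+12$, $(4,t)+U$ has first coordinates $5,6,1$, not $x_t=0$. Finally $(1,3)+U$ has first coordinates $2,3,5$, not $x_3=6$.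

\medskip
\noindent\emph{(G5).} $U+U$ lies over $0$, where $F$ has no element.

\medskip
\noindent\emph{(G6).} We go through the second coordinates.

\emph{Over $0$.} The first coordinates $1,2,4$ belong to $U$. The others are
\begin{gather*}
(0,0)=(0,9)+(0,15),\qquad (3,0)=(3,12)+(0,12),\\
(5,0)=(6,3)+(6,21),\qquad (6,0)=(6,1)+(0,23).
\end{gather*}
All summands are in $F$, except the helper $(0,12)$.

\emph{Over $12$.} $(3,12)\in F$, and $(3,12)+U$ gives first coordinates $4,5,0$. Next, $(6,12)=(6,3)+(0,9)$ is in $F+F$. Finally, $(1,12)=(1,3)+(0,9)$ and $(2,12)=(3,1)+(6,11)$ are sums of a helper and an element of $F$.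

\emph{Over $t\in Z_1$, where $x_t=0$.} $F$ and $F+U$ give first coordinates $0,1,2,4$. Since $t+12\in Z_0$, $(6,t)=(0,12)+(6,t+12)\in E+F$. For $y=3,5$ choose $t'\in Z_1\setminus\{t\}$. Then $s=t-t'$ is even, $s\ne0$, and $s\ne12$ because $t+12\in Z_0$. So $(y,s)\in E$ and $(y,t)=(y,s)+(0,t')$.

\emph{Over $t\in Z_0$, where $x_t=6$.} $F$ and $F+U$ give first coordinates $6,0,1,3$. For $y=2,4,5$ choose $t'\in Z_1$ with $t'\ne t+12$. Then $s=t-t'$ is even, $s\ne12$, and $s\ne0$ as $t\in Z_0$. So again $(y,s)\in E$ and $(y,t)=(y,s)+(0,t')$.

\emph{Over even $k\ne0,12$.} Here $k+12\ne0,12$, and $(3,12)+(y,k+12)$ with $y=2,3,4,5$ gives first coordinates $5,6,0,1$. It remains to reach $2,3,4$. We claim that \emph{$k-Q=\{k-t:t\in Q\}$ meets both $Z_0$ and $Z_1$}. Replacing $k$ by $k+12$ shifts $k-Q$ by $12$, which interchanges $Z_0$ and $Z_1$; so it suffices to take $k\in\{2,4,6,8,10\}$: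
\[
\begin{array}{c|c|c|c}
k & k-1,\ k-11,\ k-17,\ k-19 \pmod{24} & \text{an element of }Z_0 & \text{an element of }Z_1\\ \hline
2 & 1,\ 15,\ 9,\ 7 & 1 & 15\\
4 & 3,\ 17,\ 11,\ 9 & 3 & 9\\
6 & 5,\ 19,\ 13,\ 11 & 19 & 5\\
8 & 7,\ 21,\ 15,\ 13 & 21 & 7\\
10 & 9,\ 23,\ 17,\ 15 & 17 & 9
\end{array}
\]
Now take $t\in Q$ with $k-t\in Z_0$. Then $(3,t)+(6,k-t)=(2,k)$. Also $k-t-12\in Z_1$ and $t+12\in Q+12$, so $(4,t+12)+(0,k-t-12)=(4,k)$. Next take $t\in Q$ with $k-t\in Z_1$; then $(3,t)+(0,k-t)=(3,k)$. In each case the first summand is a helper and the second is in $F$.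
\end{proof}

\section{The counterexample}\label{sec:S}

Let $S=D\cup\Phi\cup Y$, where
\begin{itemize}
\item $D$ consists, for each $e\in E$, of the unique $n\in[336,504)$ with $\pi(n)=e$;
\item $\Phi=\{n\ge1008:\pi(n)\in F\}$;
\item $Y=\{24m:m\in X\}$.
\end{itemize}
By \eqref{eq:pi}, $\pi(Y)\subset U$. By Lemma~\ref{lem:X} the elements of $Y$ below $1056=24\cdot44$ are $192=24\cdot8$ and $264=24\cdot11$, and $1056\in Y$. The position of $D$ makes its own sums and differences harmless: two elements of $D$ have their sum in $[672,1006]$, below $\Phi$ and strictly between the consecutive elements $264$ and $1056$ of $Y$, and they differ by less than $168$, hence by less than $\min Y=192$.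

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{$S$ is sum-free.} Suppose $x+y=z$ with $x,y,z\in S$.

Let $z\in\Phi$. If $x,y\in D$, then $x+y\le1006<1008$. Otherwise, according to the sets that contain $x$ and $y$, the following statements of Lemma~\ref{lem:group} exclude $\pi(x)+\pi(y)\in F$: (G3) for $D,\Phi$; (G4) for $D,Y$; (G1) for $\Phi,\Phi$; (G2) for $\Phi,Y$; (G5) for $Y,Y$.

Let $z\in Y$. If $x,y\in D$, then $672\le x+y\le1006$, and $Y$ has no element there. If $x,y\in Y$, dividing by $24$ gives a solution of the same equation in $X$, contradicting Lemma~\ref{lem:X}. In the remaining cases $\pi(x)+\pi(y)\in U$ is excluded by (G3) for $D,\Phi$, (G4) for $D,Y$, (G1) for $\Phi,\Phi$ and (G2) for $\Phi,Y$.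

Let $z\in D$, so $z<504$. No summand is in $\Phi$, and $x,y\in D$ would give $x+y\ge672$. If one summand is in $D$ and the other in $Y$, the latter is a difference of two elements of $D$, hence less than $168<192$, which is impossible. If $x,y\in Y$, then $\pi(z)$ lies over $0$, where $E$ has no element.

\medskip
\noindent\emph{Every $n>168h$ lies in $S\cup(S+S)$.} Since $h\ge13$, we have $n\ge2185$.

If $\pi(n)\in F$, then $n\in\Phi$.

If $\pi(n)\in U$, then $24\mid n$ and, by \eqref{eq:pi}, $n=24m$ with $m\equiv1,2,4\pmod7$ and $m>7h$. By Lemma~\ref{lem:X}, $m\in X\cup(X+X)$, so $n\in Y\cup(Y+Y)$.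

Otherwise (G6) gives $\pi(n)=f+g$ with $f\in F$ and $g\in F\cup U\cup E$. There is $y\in S$ with $\pi(y)=g$ and $y\le1175$: an element of $D$ if $g\in E$; one of $192,1056,264$ if $g=(1,0),(2,0),(4,0)$, respectively; an element of $\Phi\cap[1008,1176)$ if $g\in F$. Then $n-y\ge2185-1175=1010\ge1008$ and $\pi(n-y)=f\in F$, so $n-y\in\Phi$ and $n\in S+S$.

\medskip
\noindent\emph{$S$ is not ultimately periodic.} By \eqref{eq:pi}, $\pi(24(7q+1))=(1,0)\in U$, and this class is not in $E\cup F$. Hence for $q\ge0$
\[
24(7q+1)\in S\iff 7q+1\in X\iff q\in A .
\]
Suppose $S$ has period $m$ from some point on. Then it also has period $168m$ from that point on. Since $24(7(q+m)+1)=24(7q+1)+168m$, we get $q\in A\iff q+m\in A$ for all large $q$. As $A$ is infinite, its gaps would then be bounded. But $A$ has no element strictly between $2\alpha_k+2$ and $\alpha_{k+1}=8\alpha_k+22$, and $\alpha_k\to\infty$. This is a contradiction.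

\medskip
\noindent\emph{Conclusion.} The second-smallest element of $A$ is $h$, and $A$ is determined by $S$; so the sets $S^{(h)}$ are pairwise distinct, and so are the strings $\theta^{-1}(S^{(h)})$. By Proposition~\ref{prop:complete} each of these strings has only finitely many zeros, while its image under $\theta$ is not ultimately periodic. So Conjecture~\ref{conj} is false.
\end{proof}

In accordance with Remark~\ref{rem:window}, all large integers outside $S$ that are not in a moving class are reached with a summand at most $1175$; only on the three moving classes are two large summands needed.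

\section{Densities}\label{sec:density}

At each scale essentially one of $A,B,C$ is present (Figure~\ref{fig:blocks}). So the three moving classes together contain about as many elements as one full class, although none of the three has a density. This is the reason for all parts of Theorem~\ref{thm:density}.

Write $A_1=A$, $A_2=B$, $A_4=C$. Since the classes in $U$ are not in $E\cup F$, \eqref{eq:pi} and the definitions of $X$ and $Y$ give
\begin{equation}\label{eq:Ai}
24(7q+i)\in S\iff q\in A_i\qquad(q\ge0,\ i\in\{1,2,4\}).
\end{equation}
Put $A_i(x)=|A_i\cap[1,x]|$ and $a_i(x)=A_i(x)/x$. From $\alpha_{k+1}+\frac{22}7=8\bigl(\alpha_k+\frac{22}7\bigr)$ we get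
\[
\alpha_k=8^{k-1}\Bigl(h+\frac{22}7\Bigr)-\frac{22}7,\qquad s_k:=\sum_{j\le k}\alpha_j=\frac87\,\alpha_k+O(k),\qquad s_{k-1}=s_k-\alpha_k=\frac17\,\alpha_k+O(k).
\]
In particular only $O(\log x)$ blocks meet $[1,x]$.

\begin{proof}[Proof of Theorem~\ref{thm:density}]
\emph{Part 1.} The intervals $I_1,L_1,J_1,I_2,L_2,J_2,\dots$ cover $[\alpha_1,\infty)$, and only consecutive ones overlap. For each $k$, the overlaps $I_k\cap L_k=[2\alpha_k+1,2\alpha_k+2]$, $L_k\cap J_k=[4\alpha_k+5,4\alpha_k+10]$ and $J_k\cap I_{k+1}=\{\alpha_{k+1}\}$ contain $2+6+1=9$ integers. Hence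
\begin{equation}\label{eq:total}
A_1(x)+A_2(x)+A_4(x)=x+O(\log x).
\end{equation}
The condition $24(7q+i)\le n$ says $q\le n/168-i/7=n/168+O(1)$, so $|Y\cap[1,n]|=n/168+O(\log n)$. Moreover $|\Phi\cap[1,n]|=13n/168+O(1)$, and $D$ is finite. Since $U\cap F=\emptyset$, the sets $Y$ and $\Phi$ are disjoint, and the total is $14n/168+O(\log n)=n/12+O(\log n)$.

\medskip
\noindent\emph{Part 2.} The blocks $I_j,L_j,J_j$ $(j\ge1)$ have $\alpha_j+O(1)$, $2\alpha_j+O(1)$, $4\alpha_j+O(1)$ elements. Consider the points $x=2\alpha_k,\ 4\alpha_k,\ \alpha_{k+1}$. Up to $O(1)$ elements, the part of $A\cup B\cup C$ in $[1,2\alpha_k]$ consists of the blocks $I_j$ with $j\le k$ and $L_j,J_j$ with $j\le k-1$; passing to $[1,4\alpha_k]$ adds $L_k$; and passing to $[1,\alpha_{k+1}]$ adds $J_k$. So, up to $O(k)$, the counts $A_i(x)$ are as follows, and since $\alpha_{k+1}\sim8\alpha_k$ the limits of $a_i(x)$ as $k\to\infty$ are as in the last column: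
\begin{equation}\label{eq:limits}
\begin{array}{c|ccc|c}
x & A_1(x) & A_2(x) & A_4(x) & (a_1,a_2,a_4)\to\\ \hline
\rule{0pt}{13pt}2\alpha_k & s_k\approx\frac87\alpha_k & 4s_{k-1}\approx\frac47\alpha_k & 2s_{k-1}\approx\frac27\alpha_k & \bigl(\frac47,\frac27,\frac17\bigr)\\[4pt]
4\alpha_k & s_k\approx\frac87\alpha_k & 4s_{k-1}\approx\frac47\alpha_k & 2s_k\approx\frac{16}7\alpha_k & \bigl(\frac27,\frac17,\frac47\bigr)\\[4pt]
\alpha_{k+1} & s_k\approx\frac87\alpha_k & 4s_k\approx\frac{32}7\alpha_k & 2s_k\approx\frac{16}7\alpha_k & \bigl(\frac17,\frac47,\frac27\bigr)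
\end{array}
\end{equation}
In particular $a_1$ has the two limit points $\frac47$ and $\frac17$. By \eqref{eq:Ai}, $S\cap(24+168\mathbb Z)=\{168q+24:q\in A\}$, and this set has exactly $A_1(x)$ elements up to $168x+24$. So the quotient in the definition of its density has the two limit points $\frac1{168}\cdot\frac47$ and $\frac1{168}\cdot\frac17$, and the set has no natural density.

\medskip
\noindent\emph{Part 3, lower bound.} Let $P$ be ultimately periodic. Replacing a period by a multiple, we may assume that $P$ has period $168m$ from some point on. Then for large $q$ the condition $24(7q+i)\in P$ depends only on $q\bmod m$. Let $\lambda_i\in[0,1]$ be the proportion of residues modulo $m$ for which it holds. In an interval of length $\ell$ the number of $q$ with $24(7q+i)\in P$ is $\lambda_i\ell+O_P(1)$, apart from a total error $O_P(1)$ caused by small $q$. Since $A_i\cap[1,x]$ and $[1,x]\setminus A_i$ are unions of $O(\log x)$ intervals, \eqref{eq:Ai} shows that for integers $x$ the number $N(x)$ of pairs $(q,i)$ with $1\le q\le x$, $i\in\{1,2,4\}$ and $24(7q+i)\in S\,\triangle\,P$ is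
\[
N(x)=\sum_{i}\bigl[\lambda_i(x-A_i(x))+(1-\lambda_i)A_i(x)\bigr]+O_P(\log x).
\]
By \eqref{eq:total} this equals
\[
x\Bigl(1+\sum_i\lambda_i\bigl(1-2a_i(x)\bigr)\Bigr)+O_P(\log x).
\]
At a single point $x$ the sum over $i$ may be negative. But by \eqref{eq:limits}, for each $i$ the three limits of $a_i$ have average $\frac13\bigl(\frac47+\frac27+\frac17\bigr)=\frac13$, so the average of $\sum_i\lambda_i(1-2a_i(x))$ over the three points $x=2\alpha_k,4\alpha_k,\alpha_{k+1}$ tends to $\frac13\sum_i\lambda_i\ge0$. At one of the three points the sum is at least its average. Hence for each $k$ at least one of the three points satisfies $N(x)\ge x(1-o(1))$ as $k\to\infty$. The numbers $24(7q+i)$ counted are distinct and less than $168(x+1)$. So the upper density of $S\,\triangle\,P$ is at least $1/168$.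

\medskip
\noindent\emph{Part 3, sharpness.} Let $P=\{n\ge1:\pi(n)\in F\}$, which is periodic with period $168$. It differs from $\Phi$ by a finite set, $D$ is finite, and $Y\cap P=\emptyset$ because $U\cap F=\emptyset$. So $S\,\triangle\,P$ differs from $Y$ by a finite set, and by the count in Part~1 it has density $1/168$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Conditions On Periodicity For Sum-Free Sets}, \texttt{https://projecteuclid.org/journalArticle/Download?urlId=em\%2F1047565644}.
\end{thebibliography}

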